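# A nice derivation in five variables whose kernel is not finitely generated

## The derivations $D_{p,a}$ and three theorems

**Theorem 1.** Let $k$ be a field of characteristic zero, let $p\ge 2$ and $a\ge 2$ be integers, let $B=k[x,y,z_1,z_2,z_3]$ be a polynomial ring, put
$$X=x^az_1+x^{a-1}y\,z_2+y^{p+1}z_3,$$
and let $D=D_{p,a}$ be the $k$-derivation of $B$ with
$$D(x)=D(y)=0,\qquad D(z_1)=yX,\qquad D(z_2)=y^p-xX,\qquad D(z_3)=-x^{a-1}.$$
Then $D(D(z_i))=0$ for $i=1,2,3$. If $(a+1)(p-1)\ge 4p$, for instance if $(p,a)=(3,5)$, then the kernel $B^D=\{f\in B: D(f)=0\}$ is not a finitely generated $k$-algebra. In particular, the kernel of a nice derivation of $k[x_1,y_1,y_2,y_3,y_4]$ need not be finitely generated.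

To unpack this, let $k[\mathbf x,\mathbf y]=k[x_1,\dots,x_m,y_1,\dots,y_n]$, and consider $k$-derivations $D$ of this ring with $D(x_i)=0$ for all $i$.

**Definition.** Such a $D$ is *nice* if $D^2(y_j)=0$ for every $j$. It is *elementary* if $D(y_j)\in k[\mathbf x]$ for every $j$. It is *triangular* if $D(y_j)\in k[\mathbf x,y_1,\dots,y_{j-1}]$ for every $j$.

The question answered by Theorem 1 is: for $(m,n)=(1,4)$, is the kernel of a nice derivation always finitely generated? It is posed in "Hilbert's fourteenth problem and algebraic extensions with an appendix on Roberts type counterexamples". To read $D_{p,a}$ as a derivation of $k[x_1,y_1,\dots,y_4]$, put $x_1=x$, $y_1=y$ and $(y_2,y_3,y_4)=(z_1,z_2,z_3)$. The variable $y$ counts as one of the $y_j$, and it happens to be killed. We could also read the same $D_{p,a}$ with $(m,n)=(2,3)$, $x_1=x$, $x_2=y$.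

The niceness claim is a one-line check:
$$D(X)=x^a\cdot yX+x^{a-1}y\,(y^p-xX)-y^{p+1}x^{a-1}=0,$$
so $D(yX)=0$, $D(y^p-xX)=0$ and $D(-x^{a-1})=0$. That is, $D^2(z_i)=0$ for all $i$. For $(p,a)=(3,5)$ the derivation is
$$z_1\mapsto yX,\quad z_2\mapsto y^3-xX,\quad z_3\mapsto -x^4,\qquad X=x^5z_1+x^4y\,z_2+y^4z_3 .$$

We shall also prove two companion statements. The proof of Theorem 1 is self-contained, while Theorems 2 and 3 use published results that will be quoted where they enter.

**Theorem 2.** The kernel $B^{D_{p,a}}$ is finitely generated if and only if $(a+1)(p-1)<4p$.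

**Theorem 3.** Let $m\ge 1$. The kernel of every nice derivation of $k[x_1,\dots,x_m,y_1,\dots,y_n]$ is finitely generated if and only if $n\le 2$ or $(m,n)=(1,3)$.

## Nice, elementary and triangular derivations in small cases

Every elementary derivation is nice, since $D$ kills $k[\mathbf x]$. The converse fails. On $k[x,y,z_1,z_2]$, with $x,y$ in the role of the $x_i$, put $X_0=xz_2-yz_1$ and $D(z_1)=xX_0$, $D(z_2)=yX_0$. Then $D(X_0)=xyX_0-yxX_0=0$, so $D$ is nice, but $D(z_1)\notin k[x,y]$. The derivations $D_{p,a}$ use the same device: the values $D(z_i)$ are polynomials in $x$, $y$ and one kernel element $X$ that involves the $z_i$.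

The problem quotes the following results. If $D$ is elementary and $m\le2$ or $n\le 2$, the kernel is finitely generated (van den Essen–Janssen). For $(m,n)=(2,4)$, Freudenburg gave a nice derivation with kernel not finitely generated. For $(m,n)=(1,4)$, Daigle–Freudenburg gave a triangular derivation with kernel not finitely generated:
$$D(y_1)=x_1^{t+1},\quad D(y_2)=y_1,\quad D(y_3)=y_2,\quad D(y_4)=x_1^t\qquad(t\ge2).$$
This last example does not answer our question, because it is not nice: $D^2(y_2)=D(y_1)=x_1^{t+1}\ne0$.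

For $n=1$ the question can be settled by hand. Write $D(y_1)=f$, so $D=f\,\partial/\partial y_1$. If $D\neq0$, then $0=D^2(y_1)=f\,\partial f/\partial y_1$ forces $f\in k[\mathbf x]$, and $D(g)=f\,\partial g/\partial y_1=0$ holds only for $g\in k[\mathbf x]$. The kernel is $k[\mathbf x]$.

For larger $n$ we compute kernels by localizing. Three elementary facts are used.

**Fact A.** If $D(x)=0$, then $D$ extends to $B_x=B[x^{-1}]$ by $D(b/x^s)=D(b)/x^s$, and $B^D=B\cap (B_x)^D$.

**Fact B.** If $A$ is a domain containing $\mathbb Q$ and $0\ne h\in A$, the kernel of $h\,\partial/\partial z$ on $A[z]$ is $A$. (The derivative of $\sum c_iz^i$ vanishes only if $ic_i=0$ for all $i\ge 1$.)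

**Fact C.** If $x,y$ are non-associate primes of a UFD $B$, then $B_x\cap B_y=B$. (If $b/x^s=c/y^t$, then $y^tb=x^sc$, so $x^s$ divides $b$.)

As a warm-up, take the derivation with $X_0$ above. In $B_x$ we have $z_2=x^{-1}(X_0+yz_1)$, so $B_x=k[x^{\pm1},y,X_0,z_1]$ and $D=xX_0\,\partial/\partial z_1$, with kernel $k[x^{\pm1},y,X_0]$. Likewise $(B_y)^D=k[x,y^{\pm1},X_0]$. The kernel of $D$ on $B$ is the intersection, which is $k[x,y,X_0]$: finitely generated. It was easy because both localized kernels are localizations of one polynomial ring $k[x,y,X_0]$. For $D_{p,a}$ we shall get two rings whose last variables differ, and the whole difficulty sits in the relation between those two variables.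

## The kernel as an intersection of two Laurent polynomial rings

From now on $p,a\ge2$ are fixed and $R:=B^D$. We first produce elements that become coordinates after inverting $x$ or $y$. Put
$$r=xz_1+yz_2,\qquad v=xXz_3-x^{a-1}z_2-y^pz_3,\qquad u=y^pz_1-Xr .$$
Using $D(X)=0$ we find
$$\begin{aligned}
D(r)&=xyX+y(y^p-xX)=y^{p+1},\\
D(v)&=-x^aX-x^{a-1}(y^p-xX)+x^{a-1}y^p=0,\\
D(u)&=y^{p+1}X-Xy^{p+1}=0 .
\end{aligned}$$
So $X,v,u\in R$. They are related. Adding $yv$ to $X$ cancels the terms $x^{a-1}yz_2$ and $y^{p+1}z_3$, so $X+yv=x^az_1+xyXz_3$. Also $X=x^{a-1}r+y^{p+1}z_3$, so $y^{p+1}z_3=X-x^{a-1}r$. Therefore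
$$y^p(X+yv)=x^ay^pz_1+xX\,(X-x^{a-1}r)=x^a(y^pz_1-Xr)+xX^2,$$
that is,
$$x^au=y^{p+1}v+y^pX-xX^2. \tag{1}$$

The next lemma replaces the kernel by an intersection in which the $z_i$ no longer appear.

**Lemma 1.** Let $M=k[x^{\pm1},y,X,v]$ and $M'=k[x,y^{\pm1},X,u]$. Both are (Laurent) polynomial rings in the indicated elements. Moreover $(B_x)^D=M$, $(B_y)^D=M'$ and $R=M\cap M'$.

*Proof.* In $B_x$, the definitions of $v$ and $X$ give
$$z_2=x^{1-a}(xXz_3-y^pz_3-v),\qquad z_1=x^{-a}(X-x^{a-1}yz_2-y^{p+1}z_3).$$
So $B_x=k[x^{\pm1},y,X,v,z_3]$. The fraction field has transcendence degree $5$ over $k$, hence the five elements $x,y,X,v,z_3$ are algebraically independent. In these coordinates $D$ kills $x,y,X,v$ and sends $z_3$ to $-x^{a-1}$, so $D=-x^{a-1}\partial/\partial z_3$, and its kernel is $M$ by Fact B.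

In $B_y$ we have
$$z_3=y^{-p-1}(X-x^{a-1}r),\qquad z_1=y^{-p}(u+Xr),\qquad z_2=y^{-1}(r-xz_1).$$
So $B_y=k[x,y^{\pm1},X,u,r]$, again with algebraically independent $x,y,X,u,r$. Here $D=y^{p+1}\partial/\partial r$, with kernel $M'$.

By Fact C, $B=B_x\cap B_y$, so $R=(B_x)^D\cap(B_y)^D=M\cap M'$. $\square$

Inverting everything, (1) expresses $v$ through $u$ and conversely, so
$$L:=k[x^{\pm1},y^{\pm1},X,v]=k[x^{\pm1},y^{\pm1},X,u],$$
that is, $L=M[y^{-1}]=M'[x^{-1}]$, and $R=M\cap M'$ is an intersection inside $L$. An element of $L$ lies in $R$ if it has no $y$ in the denominator when written with $v$, and no $x$ in the denominator when written with $u$.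

## A bigrading, and the two conditions in each degree

We now cut $R$ into finite-dimensional pieces so that we can count. Grade $L$ by $\mathbb Z^2$ with
$$\deg x=(0,1),\quad \deg y=(1,0),\quad \deg X=(p,-1),\quad\deg v=(p-1,-1).$$
The terms $y^{p+1}v$, $y^pX$, $xX^2$ in (1) all have degree $(2p,-1)$, so $u$ is homogeneous of degree $(2p,-(a+1))$. Thus $M$, $M'$ and $R=M\cap M'$ are graded subrings. Write $R_{N,m}$ and $M_{N,m}$ for the components of degree $(N,-m)$.

A monomial $x^ey^fX^iv^j$ has degree $(N,-m)$ exactly when $e=i+j-m$ and $f=N-pi-(p-1)j$. So a $k$-basis of $M_{N,m}$ is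
$$x^{i+j-m}\,y^{N-pi-(p-1)j}X^iv^j,\qquad i,j\ge0,\quad pi+(p-1)j\le N. \tag{2}$$
In particular $M_{N,m}$ is finite-dimensional, and $R_{N,m}=0$ if $N<0$. In the same way, each homogeneous element of $L$ of degree $(N,-m)$ is uniquely a finite sum
$$\sum_{i,j\ge0} d_{ij}\,x^{i+(a+1)j-m}\,y^{N-pi-2pj}X^iu^j,$$
and
$$\text{it lies in }M'\iff d_{ij}=0\text{ whenever } i+(a+1)j<m. \tag{3}$$
So $R_{N,m}$ is the subspace of $M_{N,m}$ cut out by the vanishing of the $d_{ij}$ with $i+(a+1)j<m$. For $m\le0$ there is no condition.

For a nonzero homogeneous element of degree $(N,-m)$ with $N>0$, call $m/N$ its *slope*. The elements $X$, $v$, $u$ have slopes $\frac1p$, $\frac1{p-1}$, $\frac{a+1}{2p}$.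

**Two more kernel elements by hand.** We saw that $X+yv=x^az_1+xyXz_3$ is divisible by $x$ in $B$. Hence
$$w:=\frac{X+yv}{x}=x^{a-1}z_1+yXz_3\in R,$$
of degree $(p,-2)$ and slope $\frac2p$. Next reduce modulo $x$, recalling $a\ge2$: $X\equiv y^{p+1}z_3$, $v\equiv -y^pz_3$, $w\equiv y^{p+2}z_3^2$. So $v^2-y^{p-2}w\equiv y^{2p}z_3^2-y^{2p}z_3^2=0$, and
$$q:=\frac{v^2-y^{p-2}w}{x}\in R$$
has degree $(2p-2,-3)$ and slope $\frac{3}{2(p-1)}$. For $p=3$ the slopes of $X,v,w,q$ are $\frac13,\frac12,\frac23,\frac34$.

One would like to continue forever and conclude that infinitely many generators are needed. These computations cannot show it: the elements $w$ and $q$ exist for all $p,a\ge2$, and for $(p,a)=(2,2)$, where $(a+1)(p-1)=3<8=4p$, Theorem 2 says that $R$ is finitely generated. The condition on $a$ must enter, and we need a way to control all degrees at once.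

## Reduction modulo $u$

The element $u$ involves the parameter $a$ through its degree. We separate it from the rest of $R$ by setting it to zero. Let
$$\rho:k[x^{\pm1},y^{\pm1},X,u]\to k[x^{\pm1},y^{\pm1},X],\qquad u\mapsto0,$$
be the graded homomorphism fixing $x,y,X$, and put $\bar R=\rho(R)$. Since $R\subset M'$, we have $\bar R\subset k[x,y^{\pm1},X]$. The next lemma says that $R$ is built from copies of $\bar R$, shifted by powers of $u$.

**Lemma 2.** $\ker(\rho|_R)=uR$. Hence, for all $N,m\in\mathbb Z$,
$$\dim R_{N,m}=\dim R_{N-2p,\;m-(a+1)}+\dim\bar R_{N,m}.$$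

*Proof.* Clearly $uR\subset\ker(\rho|_R)$. Let $f\in R$ with $\rho(f)=0$. As $f\in M'$ is a polynomial in $u$ with zero constant term, $f=ug$ with $g\in M'\subset L=M[y^{-1}]$. Write $g=y^{-s}h$ with $h\in M$ and $s\ge0$ minimal, and suppose $s>0$. Then $y\nmid h$ in $M$, but $uh=y^sf\in yM$. Since $y$ is prime in $M$, this forces $y\mid u$ in $M$. But by (1), $u\equiv -x^{1-a}X^2\not\equiv0\pmod{yM}$, a contradiction. So $s=0$, $g\in M\cap M'=R$ and $f\in uR$. Multiplication by $u$ is injective and maps $R_{N-2p,m-(a+1)}$ onto the degree-$(N,-m)$ part of $uR$, which gives the dimension formula. $\square$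

After setting $u=0$, degree-zero elements are functions of one variable $t$. This lets us bound $\bar R_{N,m}$ by counting coefficients of a polynomial in $t$. Part (b) shows that the extreme slope is never reached.

**Lemma 3.** Let $m>0$.

(a) $\dim\bar R_{N,m}\le\max\bigl(0,\ \frac{2N}{p-1}-m+1\bigr)$.

(b) If $N\le\frac{p-1}2\,m$, then $\bar R_{N,m}=0$.

*Proof.* Put $t=xy^{-p}X$, which has degree $(0,0)$. Setting $u=0$ in (1),
$$\rho(v)=-y^{-1}X+xy^{-p-1}X^2=-y^{-1}X(1-t).$$
So $\rho$ sends the monomial (2) to
$$(-1)^jx^{i+j-m}\,y^{N-pi-(p-1)j-j}X^{i+j}(1-t)^j=(-1)^jx^{-m}y^N\,t^{i+j}(1-t)^j .$$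
For $f=\sum c_{ij}\,x^{i+j-m}y^{N-pi-(p-1)j}X^iv^j\in R_{N,m}$ we get
$$\rho(f)=x^{-m}y^N\,G(t),\qquad G=\sum_{i,j}c_{ij}(-1)^j\,t^{i+j}(1-t)^j .$$
Now $x^{-m}y^Nt^h=x^{h-m}y^{N-ph}X^h$, and these are distinct monomials for distinct $h$. Since $\rho(f)\in k[x,y^{\pm1},X]$, no $h<m$ occurs, so $G\in t^mk[t]$. On the other hand, the summand with index $(i,j)$ has degree $i+2j$ in $t$, and $j\le\frac{N-pi}{p-1}$ gives
$$i+2j\le\frac{2N-(p+1)i}{p-1}. \tag{4}$$
So $\deg G\le\frac{2N}{p-1}$. Since $\rho(f)$ determines $G$ and conversely, $\dim\bar R_{N,m}$ is at most the number of integers $h$ with $m\le h\le\frac{2N}{p-1}$. This proves (a).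

(b) Now $\frac{2N}{p-1}\le m$, so $G=\gamma t^m$ with $\gamma\in k$. Suppose $\gamma\ne0$. Then $m=\deg G\le\frac{2N}{p-1}\le m$, so $\frac{2N}{p-1}=m$ and (4) reads $i+2j\le m-\frac{p+1}{p-1}i$. A summand reaching degree $m$ must have $i=0$ and $2j=m$. Thus $m$ is even, and only the index $(0,j_0)$ with $j_0=\frac m2\ge1$ contributes to $t^m$. With $c=c_{0j_0}$, this summand is $c(-1)^{j_0}t^{j_0}(1-t)^{j_0}$. Its coefficient at $t^m$ is $c$, so $c=\gamma\neq0$. Its coefficient at $t^{m-1}$ is $c(-1)^{j_0}\cdot(-1)^{j_0-1}j_0=-cj_0$.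

Any other summand contributing to $t^{m-1}$ has $i+2j=m-1$. Then (4) gives $(p+1)i\le p-1$, so $i=0$ and $2j=m-1$, which is impossible because $m-1$ is odd. So the coefficient of $t^{m-1}$ in $G$ is $-cj_0$, which is nonzero in characteristic $0$. This contradicts $G=\gamma t^m$. $\square$

As a check, $w$ has $G=t-t(1-t)=t^2$. A similar computation for $q$ gives $G=t^2(1-t)^2-t^2=-2t^3+t^4$. So $w$ and $q$ have nonzero images in $\bar R$. In the boundary degree $(N,m)=(p-1,2)$ the basis (2) has only the indices $(0,0)$ and $(0,1)$, so $G=c_{00}+c_{01}(-t+t^2)$, and this is never a nonzero multiple of $t^2$.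

## Why the cone of degrees of $R$ does not help

If a bigraded algebra is generated by finitely many homogeneous elements, all degrees that occur lie in the cone spanned by the degrees of the generators. So a natural way to disprove finite generation is to find elements whose slopes approach a bound that is never attained. Let us try this on $R$, assuming $(a+1)(p-1)\ge4p$, i.e.
$$\frac2{p-1}\le\frac{a+1}{2p}. \tag{5}$$

Let $0\ne f\in R_{N,m}$. Then $f=u^sg$ with $g\in R\setminus uR$; the power $s$ is bounded since $2ps\le N$. By Lemma 2, $\bar R_{N-2ps,\,m-(a+1)s}\ne0$. Here $N-2ps\ge0$, and Lemma 3(b) (or trivially, if $m-(a+1)s\le0$) gives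
$$m-(a+1)s\le\frac2{p-1}(N-2ps)\le\frac{a+1}{2p}(N-2ps).$$
So $m\le\frac{a+1}{2p}N$. This bound is attained, by $u$ itself. The cone of degrees of $R$ is spanned by the degrees of $x$ and $u$, and it obstructs nothing.

Passing to $\bar R$ repairs the first half of the argument: by Lemma 3(b), slopes in $\bar R$ are strictly less than $\frac2{p-1}$. If $R$ were finitely generated, so would be $\bar R$, and then slopes in $\bar R$ would stay below some $\lambda<\frac2{p-1}$. So we want elements of $\bar R$ with slopes arbitrarily close to $\frac{2}{p-1}$.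

The obvious tool is a count: the dimension of $M_{N,m}$ minus the number of conditions in (3). It produces nonzero elements of $R_{N,m}$, but these may all be multiples of $u$ and so vanish in $\bar R$. Indeed $u^sy^l$ has degree $(2ps+l,-(a+1)s)$, so $R$ contains elements of every rational slope in $(0,\frac{a+1}{2p}]$ for that trivial reason. Nonvanishing of $R_{N,m}$ carries no information about $\bar R_{N,m}$.

## An exact balance of dimensions

The way out is to compare dimensions, not just nonvanishing. By Lemma 2, $R_{N,m}$ splits into layers $\bar R_{N-2pi,\,m-(a+1)i}$. Lemma 3(a) bounds every layer from above, while counting conditions bounds the total from below. It turns out that, to leading order, the sum of the upper bounds equals the lower bound. So there is no room for any sizeable group of layers to be smaller than its bound. Finite generation would make a positive proportion of the layers vanish.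

Here is the balance for $(p,a)=(3,5)$, with $0<m<N$ and leading terms only. There are about $\frac{N^2}{12}$ monomials (2) and about $\frac{m^2}{12}$ conditions (3), so $\dim R_{N,m}$ is at least about $\frac{N^2-m^2}{12}$. Each layer shifts $(N,m)$ by $(6,6)$ and keeps $N-m$ fixed, and Lemma 3(a) bounds it by $N-m+1$. After about $\frac m6$ layers we arrive at degree about $(N-m,0)$, where at most about $\frac{(N-m)^2}{12}$ dimensions remain. The total upper bound is
$$\frac m6(N-m)+\frac{(N-m)^2}{12}=\frac{N^2-m^2}{12}.$$
The two sides agree.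

For the proof we need the two counts with error terms.

**Lemma 4.** There is a constant $C=C(p,a)$ such that

(a) $\dim R_{N,m}\ge\frac{N^2}{2p(p-1)}-\frac{m^2}{2(a+1)}-C(m+1)$ for $N,m\ge0$;

(b) $\dim R_{N,m}\le\frac{N^2}{2p(p-1)}+C(N+1)$ for $N\ge0$ and all $m$.

*Proof.* Let $\Delta$ be the closed right triangle with vertices $(0,0),(\ell_1,0),(0,\ell_2)$, where $\ell_1,\ell_2\ge0$ are real. We claim that its number of lattice points lies between $\frac{\ell_1\ell_2}2$ and $\frac{\ell_1\ell_2}2+\ell_1+\ell_2+1$. For the lower bound, attach to each lattice point $(i,j)\in\Delta$ the unit square $[i,i+1]\times[j,j+1]$. These squares cover $\Delta$, because rounding both coordinates of a point of $\Delta$ down stays in $\Delta$. For the upper bound, attach to each lattice point of $\Delta$ with $i,j\ge1$ the square $[i-1,i]\times[j-1,j]$. These squares lie in $\Delta$ and have disjoint interiors, so there are at most $\frac{\ell_1\ell_2}2$ such points. The points on the axes number at most $\ell_1+\ell_2+1$.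

By (2), $\dim M_{N,m}$ is the number of lattice points for $\ell_1=\frac Np$, $\ell_2=\frac N{p-1}$. Since $R_{N,m}\subset M_{N,m}$, (b) follows. By (3), $R_{N,m}$ is cut out of $M_{N,m}$ by at most
$$\#\{(i,j)\in\mathbb Z_{\ge0}^2:\ i+(a+1)j<m\}\le\frac{m^2}{2(a+1)}+m+\frac m{a+1}+1$$
linear conditions $d_{ij}=0$. Together with $\dim M_{N,m}\ge\frac{N^2}{2p(p-1)}$ this gives (a). $\square$

## Proof of Theorem 1

Assume $(a+1)(p-1)\ge4p$, so that (5) holds and
$$\kappa:=(a+1)-\frac{4p}{p-1}\ge0 .$$
Suppose that $R$ is finitely generated.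

**Step 1: a uniform slope bound on $\bar R$.** This step turns finite generation into an inequality. The image $\bar R$ of $R$ is finitely generated; replacing generators by their homogeneous components, we may take nonzero homogeneous generators, of degrees $(N_l,-m_l)$. Here $N_l\ge0$, because $R_{N,m}=0$ for $N<0$. If $m_l>0$, Lemma 3(b) gives $N_l>\frac{p-1}2m_l>0$, i.e. $\frac{m_l}{N_l}<\frac2{p-1}$. There are finitely many generators, so there is a rational $\lambda$ with $0<\lambda<\frac2{p-1}$ and $m_l\le\lambda N_l$ for all $l$ (this is automatic when $m_l\le 0$). Each component $\bar R_{N,m}$ is spanned by the monomials in the generators that have this degree. If it is nonzero, such a monomial exists, and adding up the inequalities $m_l\le\lambda N_l$ over its factors yields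
$$\bar R_{N,m}\ne0\ \Longrightarrow\ m\le\lambda N. \tag{6}$$

**Step 2: peeling off layers along a ray.** This step writes a dimension of $R$ as a sum over layers, in degrees where (6) is violated. Fix a rational $\theta$ with $\lambda<\theta<\frac2{p-1}$ and a positive integer $T$ with $\mu:=\theta T\in\mathbb Z$. For large $n$ put $(N,m)=(nT,n\mu)$, which has slope $\theta$, and
$$(N_i,m_i)=(N-2pi,\ m-(a+1)i),\qquad i_1=\Bigl\lceil\frac m{a+1}\Bigr\rceil=\frac{\mu n}{a+1}+O(1).$$
All constants in $O(\cdot)$ are independent of $n$. (From here on $N_i,m_i$ denote these numbers; the degrees of generators are no longer needed.) Applying Lemma 2 $i_1$ times,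
$$\dim R_{N,m}=\sum_{0\le i<i_1}\dim\bar R_{N_i,m_i}+\dim R_{N_{i_1},m_{i_1}}. \tag{7}$$

**Step 3: an upper bound for every layer.** Here we prepare the sum in (7). Let $0\le i<i_1$. Then $i<\frac m{a+1}$, so $m_i>0$. Moreover
$$\frac{2N_i}{p-1}-m_i=n\Bigl(\frac{2T}{p-1}-\mu\Bigr)+\Bigl(a+1-\frac{4p}{p-1}\Bigr)i=\delta n+\kappa i,\qquad \delta:=T\Bigl(\frac2{p-1}-\theta\Bigr)>0 .$$
This is positive, so Lemma 3(a) gives $\dim\bar R_{N_i,m_i}\le\delta n+\kappa i+1$.

**Step 4: layers that vanish.** Here finite generation is used. Put $\varepsilon:=\frac{(\theta-\lambda)T}{a+1}>0$ and let $0\le i<\varepsilon n$. Then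
$$m_i-\lambda N_i=(\theta-\lambda)Tn-(a+1-2p\lambda)\,i .$$
By $0<\lambda<\frac2{p-1}$ and (5), $0<2p\lambda<\frac{4p}{p-1}\le a+1$, so $0<a+1-2p\lambda\le a+1$. Hence $(a+1-2p\lambda)i\le(a+1)i<(\theta-\lambda)Tn$, and $m_i>\lambda N_i$. By (6), $\bar R_{N_i,m_i}=0$. All these indices occur in the sum (7), since $(\theta-\lambda)T<\theta T=\mu$ gives $\varepsilon n<\frac{\mu n}{a+1}\le i_1$.

**Step 5: the remaining term.** We bound the last summand of (7). We have
$$N_{i_1}=n\Bigl(T-\frac{2p\mu}{a+1}\Bigr)+O(1),\qquad T-\frac{2p\mu}{a+1}=T\Bigl(1-\frac{2p\,\theta}{a+1}\Bigr)>0,$$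
because $\theta<\frac2{p-1}\le\frac{a+1}{2p}$. So $N_{i_1}\ge0$ for large $n$, and Lemma 4(b) gives
$$\dim R_{N_{i_1},m_{i_1}}\le\frac{n^2}{2p(p-1)}\Bigl(T-\frac{2p\mu}{a+1}\Bigr)^2+O(n).$$

**Step 6: the upper bound for the total.** We now add Steps 3–5. The full sum of the bounds is
$$\sum_{0\le i<i_1}(\delta n+\kappa i+1)=n^2\Bigl[\frac{\delta\mu}{a+1}+\frac{\kappa\mu^2}{2(a+1)^2}\Bigr]+O(n).$$
From it we may subtract the bounds of the vanishing layers. There are at least $\varepsilon n$ integers $i$ with $0\le i<\varepsilon n$, and $\kappa\ge0$, so $\sum_{0\le i<\varepsilon n}(\delta n+\kappa i)\ge\delta\varepsilon n^2$. Hence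
$$\dim R_{N,m}\le n^2\Bigl[\frac{\delta\mu}{a+1}+\frac{\kappa\mu^2}{2(a+1)^2}+\frac{\bigl(T-\frac{2p\mu}{a+1}\bigr)^2}{2p(p-1)}-\delta\varepsilon\Bigr]+O(n).$$
Insert $\delta=\frac{2T}{p-1}-\mu$ and the definition of $\kappa$. The first three terms are
$$\begin{aligned}
\frac{\delta\mu}{a+1}&=\frac{2T\mu}{(p-1)(a+1)}-\frac{\mu^2}{a+1},\\
\frac{\kappa\mu^2}{2(a+1)^2}&=\frac{\mu^2}{2(a+1)}-\frac{2p\mu^2}{(p-1)(a+1)^2},\\
\frac{\bigl(T-\frac{2p\mu}{a+1}\bigr)^2}{2p(p-1)}&=\frac{T^2}{2p(p-1)}-\frac{2T\mu}{(p-1)(a+1)}+\frac{2p\mu^2}{(p-1)(a+1)^2}.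
\end{aligned}$$
The terms with $T\mu$ cancel, and so do the terms with $(a+1)^2$. The sum is $\frac{T^2}{2p(p-1)}-\frac{\mu^2}{2(a+1)}$, so
$$\dim R_{N,m}\le n^2\Bigl[\frac{T^2}{2p(p-1)}-\frac{\mu^2}{2(a+1)}-\delta\varepsilon\Bigr]+O(n).$$

**Step 7: contradiction with the lower bound.** Lemma 4(a) for $(N,m)=(nT,n\mu)$ gives
$$\dim R_{N,m}\ge n^2\Bigl[\frac{T^2}{2p(p-1)}-\frac{\mu^2}{2(a+1)}\Bigr]-O(n).$$
Since $\delta\varepsilon>0$, the two bounds contradict each other for large $n$. So $R=B^D$ is not finitely generated. For $(p,a)=(3,5)$ we have $(a+1)(p-1)=12=4p$, so the explicit derivation displayed at the beginning is a nice derivation of $k[x_1,y_1,\dots,y_4]$ with kernel not finitely generated. $\blacksquare$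

## Proof of Theorem 2: $R$ as the Cox ring of a surface

Theorem 1 is one direction. Assume now $(a+1)(p-1)<4p$; we show that $R$ is finitely generated. The conditions (2) and (3) describe polynomials of given degree with prescribed vanishing at a point, so $R$ is a ring of sections on a blown-up surface, and the inequality becomes positivity of its anticanonical divisor.

Let us recall the notions. For a normal projective variety $Y$ whose class group $\operatorname{Cl}(Y)$ is free of finite rank, the *Cox ring* is $\bigoplus H^0(Y,\mathcal O_Y(A))$, where $A$ runs over chosen divisors representing $\operatorname{Cl}(Y)$ compatibly with addition. For $\mathbb P^2$ it is $\mathbb C[x_0,x_1,x_2]$; for the blow-up of $\mathbb P^2$ at $[1:0:0]$ it is $\mathbb C[x_0,e,\frac{x_1}e,\frac{x_2}e]$, where $e$ is the section of the exceptional divisor. The *monomial valuation* $\nu$ on $\mathbb C[X,u_0]$ with weights $(1,a+1)$ is $\nu(\sum d_{ij}X^iu_0^j)=\min\{i+(a+1)j: d_{ij}\ne0\}$; for example $\nu(X)=1$ and $\nu(u_0+X^2)=2$. A pair $(Y,\Delta)$ is *klt*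 if all discrepancies over $Y$, including those of the components of $\Delta$, exceed $-1$. For instance, a smooth surface with $\Delta=cC$, where $C$ is a smooth curve and $c\ge 0$, is klt exactly when $c<1$. Surfaces with quotient singularities are klt and $\mathbb Q$-factorial.

**Step 1: reduction to $k=\mathbb C$.** This makes geometric theorems available. The rings $M,M',L$ and the relation (1) are defined over $\mathbb Q$, and intersections of subspaces commute with field extension, so $R_k=M_k\cap M_k'=R_{\mathbb Q}\otimes_{\mathbb Q}k$. If $R_{\mathbb C}$ is finitely generated, write each generator as a $\mathbb C$-combination of elements of $R_{\mathbb Q}$; the finitely many elements of $R_{\mathbb Q}$ that occur generate $R_{\mathbb C}$. Let $S\subset R_{\mathbb Q}$ be the $\mathbb Q$-algebra they generate. Then $S\otimes\mathbb C=R_{\mathbb Q}\otimes\mathbb C$, so $S=R_{\mathbb Q}$. Hence $R_{\mathbb Q}$, and with it $R_k$, is finitely generated. So let $k=\mathbb C$.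

**Step 2: the surface.** Let $\mathbb P=\mathbb P(1,p,p-1)$ with coordinates $y,X,v$. The weights are pairwise coprime, so $\operatorname{Cl}(\mathbb P)=\mathbb Z$ is generated by the class of $\{y=0\}$. The chart $y=1$ is an $\mathbb A^2$ with coordinates $X,v$, and also with coordinates $X$ and
$$u_0=v+X-X^2 .$$
Let $\pi:Y\to\mathbb P$ be the weighted blow-up of the point $[1:0:0]$, where $X=u_0=0$, with weights $(1,a+1)$ on $(X,u_0)$. Over $\mathbb A^2$ it is covered by two charts. One is an affine plane with coordinates $(s,\tau)$, where $X=s$, $u_0=s^{a+1}\tau$. The other is the quotient of an affine plane with coordinates $(\sigma,\eta)$, where $X=\sigma\eta$, $u_0=\eta^{a+1}$, by $(\sigma,\eta)\mapsto(\zeta^{-1}\sigma,\zeta\eta)$ for $\zeta^{a+1}=1$. The exceptional curve $E$ is given by $s=0$ (respectively $\eta=0$), and the order of vanishing along it is the monomial valuation $\nu$ with weights $(1,a+1)$. The surface $Y$ is projective with only cyclic quotient singularities, hence $\mathbb Q$-factorial and klt.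

Let $H$ be the pullback of $\{y=0\}$. This curve does not pass through the blown-up point. Then
$$\operatorname{Cl}(Y)=\mathbb ZH\oplus\mathbb ZE .$$
Indeed $\operatorname{Cl}(Y\setminus E)=\operatorname{Cl}(\mathbb P\setminus\{\mathrm{pt}\})=\operatorname{Cl}(\mathbb P)=\mathbb Z$ is generated by the image of $H$, so $H$ and $E$ generate $\operatorname{Cl}(Y)$. There is no relation, because a relation would restrict to a relation on $Y\setminus E$, hence have the form $nE\sim0$, and $E^2\ne0$ as we compute in Step 4.

**Step 3: $R$ is the Cox ring of $Y$.** This identifies our algebra with sections. A rational function $g$ with $\operatorname{div}(g)+NH-mE\ge0$ restricts to $Y\setminus E=\mathbb P\setminus\{\mathrm{pt}\}$, where the condition says that $f=gy^N$ lies in $\mathbb C[y,X,v]_N$. Along $E$, where $H$ is absent, it says $\nu(f(1,X,v))\ge m$. So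
$$H^0(Y,\mathcal O_Y(NH-mE))=\{f\in\mathbb C[y,X,v]_N:\ \nu(f(1,X,v))\ge m\}.$$
By (2), setting $x=1$ is a bijection $M_{N,m}\to\mathbb C[y,X,v]_N$. Let $f^h\in M_{N,m}$ be the preimage of $f$, and expand $f^h=\sum d_{ij}x^{i+(a+1)j-m}y^{N-pi-2pj}X^iu^j$. By (1), $u$ becomes $v+X-X^2=u_0$ at $x=y=1$, so $f(1,X,v)=\sum d_{ij}X^iu_0^j$. Thus by (3)
$$f^h\in R\iff d_{ij}=0\text{ for } i+(a+1)j<m\iff\nu(f(1,X,v))\ge m .$$
These identifications respect products, so
$$R\cong\bigoplus_{(N,m)\in\mathbb Z^2}H^0(Y,\mathcal O_Y(NH-mE)).$$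

**Step 4: $-K_Y$ is nef and big.** Here the inequality enters. The form $\omega=dX\wedge du_0$ has no zeros or poles on $\mathbb A^2\subset\mathbb P$, and $K_{\mathbb P}\sim\mathcal O(-2p)$, since $1+p+(p-1)=2p$. So on $\mathbb P$ its divisor is $-2p\{y=0\}$. On the first chart of the blow-up, $\omega=ds\wedge d(s^{a+1}\tau)=s^{a+1}\,ds\wedge d\tau$. Therefore
$$K_Y\sim-2pH+(a+1)E .$$
The polynomial $y^{p+1}v+y^pX-X^2$ is homogeneous of weighted degree $2p$. It is linear in $v$ with coprime coefficients $y^{p+1}$ and $X(y^p-X)$, so it is irreducible. On $y=1$ it equals $u_0$, and $\nu(u_0)=a+1$. So the strict transform $U$ of its zero curve is a prime divisor with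
$$U\sim2pH-(a+1)E\sim-K_Y .$$

The intersection numbers are as follows. The curves $\{X=0\}$ and $\{v=0\}$ in $\mathbb P$, of classes $p$ and $p-1$ times $\{y=0\}$, meet only at the smooth point $[1:0:0]$, and transversally, so $p(p-1)H^2=1$. Since $H$ is disjoint from $E$, $H\cdot E=0$. The curve $U$ meets $E$ only at $s=\tau=0$, transversally, so $U\cdot E=1$, and $U+(a+1)E$ is a pullback from $\mathbb P$, so $0=(U+(a+1)E)\cdot E=1+(a+1)E^2$. Thus
$$H^2=\frac1{p(p-1)},\qquad H\cdot E=0,\qquad E^2=-\frac1{a+1},$$
and
$$U^2=\frac{4p^2}{p(p-1)}-\frac{(a+1)^2}{a+1}=\frac{4p}{p-1}-(a+1)>0 .$$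
(The equality $U\cdot E=1$ came from $U$ as a curve and its pullback, so no relation in $\operatorname{Cl}(Y)$ was assumed in finding $E^2$.) A prime divisor $U$ satisfies $U\cdot\Gamma\ge0$ for every curve $\Gamma\ne U$, and here also $U\cdot U>0$, so $U$ is nef. A nef divisor on a projective surface with positive self-intersection is big. So $-K_Y$ is nef and big.

**Step 5: finite generation on a subgroup of finite index.** We apply two published theorems. By Kodaira's lemma, $-K_Y\equiv A+F$ with $A$ ample and $F$ effective ($\mathbb Q$-divisors). For $0<\epsilon<1$,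
$$-K_Y-\epsilon F\equiv(1-\epsilon)(-K_Y)+\epsilon A$$
is nef plus ample, hence ample, and for small $\epsilon$ the pair $(Y,\epsilon F)$ is klt. By Birkar–Cascini–Hacon–McKernan (J. Amer. Math. Soc. 23 (2010), Cor. 1.3.2), a $\mathbb Q$-factorial projective variety with $K+\Delta$ dlt and $-(K+\Delta)$ ample is a Mori dream space; klt pairs are dlt, so this applies to $(Y,\epsilon F)$. We use the notion of Mori dream space only through Hu–Keel (Michigan Math. J. 48 (2000), Prop. 2.9), which gives finite generation of the section ring of suitable Cartier divisors.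

Concretely, $U\cdot H=\frac2{p-1}$ and $U\cdot E=1$, so if $NH-mE$ has a nonzero section, then $N\ge0$ and $U\cdot(NH-mE)=\frac{2N}{p-1}-m\ge0$. The cone of such classes is spanned by $E$ and $(p-1)H-2E$. Let $L_1,L_2$ be Cartier multiples of these two divisors and let $\Lambda\subset\mathbb Z^2$ be the finite-index subgroup that their classes generate. The ring generated by the sections of all $n_1L_1+n_2L_2$ with $n_1,n_2\ge0$ is finitely generated, and classes in $\Lambda$ with some $n_i<0$ have no sections. So
$$R^{(\Lambda)}:=\bigoplus_{d\in\Lambda}R_d$$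
is finitely generated, where $R_d$ denotes the component of $R$ belonging to the class $d$.

**Step 6: from $\Lambda$ to $\mathbb Z^2$.** It remains to see that $R$ is a finite module over $R^{(\Lambda)}$. Let $s$ be the index of $\Lambda$. For a coset $c\in\mathbb Z^2/\Lambda$ put $R_c=\bigoplus_{d\in c}R_d$, so that $R$ is the direct sum of the finitely many $R^{(\Lambda)}$-modules $R_c$. If $R_c\ne0$, choose a nonzero homogeneous $f\in R_c$. Then $f^{s-1}\in R_{-c}$, because $sc=0$ in $\mathbb Z^2/\Lambda$. Multiplication by $f^{s-1}$ is an injective $R^{(\Lambda)}$-linear map $R_c\to R^{(\Lambda)}$, so $R_c$ is isomorphic to an ideal of the noetherian ring $R^{(\Lambda)}$ and is a finite module. Hence $R$ is a finite $R^{(\Lambda)}$-module, and a finitely generated algebra. $\blacksquare$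

## Proof of Theorem 3: all pairs $(m,n)$

**Step 1: non-finite generation.** We spread the example to all pairs not listed in the theorem. Take $(p,a)=(3,5)$. The derivation kills both $x$ and $y$, so it is nice for $(m,n)=(1,4)$, and also for $(m,n)=(2,3)$ with $x_1=x$, $x_2=y$. Adjoin further variables $x_i$ or $y_j$, all killed by $D$. Applying $D$ to coefficients shows that the new kernel is the polynomial ring over $R$ in the new variables. It is not finitely generated, since $R$ is its quotient by the ideal generated by the new variables. Starting from $(1,4)$ we reach all $m\ge1$, $n\ge4$. Starting from $(2,3)$ we reach all $m\ge2$, $n\ge3$. The remaining pairs are exactly those with $n\le2$ and $(1,3)$.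

**Step 2: nice derivations are locally nilpotent.** This makes the structure theorems of Step 3 applicable. A derivation $D$ is *locally nilpotent* if every element is killed by some power of $D$. For example $\partial/\partial z$ on $k[z]$ is, and $z\,\partial/\partial z$ is not. By the Leibniz formula $D^s(fg)=\sum_i\binom siD^i(f)D^{s-i}(g)$, the elements killed by some power of $D$ form a subalgebra. If $D$ is nice, this subalgebra contains all $x_i$ and $y_j$, hence is the whole ring.

**Step 3: finite generation.** We treat the remaining pairs; we may assume $D\ne0$, since otherwise the kernel is the whole polynomial ring. If $n=1$, the kernel is $k[\mathbf x]$, as computed earlier. If $n=2$, we use Daigle–Freudenburg (J. Algebra 204 (1998)): for a UFD $A\supset\mathbb Q$, the kernel of a nonzero locally nilpotent $A$-derivation of $A[Y_1,Y_2]$ is $A[P]$ for some $P$. With $A=k[\mathbf x]$ the kernel is $k[\mathbf x][P]$. If $(m,n)=(1,3)$, we use Bhatwadekar–Daigle (J. Algebra 322 (2009)): for a Dedekind domain $A\supset\mathbb Q$, the kernel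 of any locally nilpotent $A$-derivation of $A[X,Y,Z]$ is finitely generated. It applies with $A=k[x_1]$. $\blacksquare$

**Remark.** By the result of van den Essen–Janssen quoted above, elementary derivations with $m=2$ always have finitely generated kernel. The case $(2,3)$ in Step 1 shows that "elementary" cannot be weakened to "nice" there.
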